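\title{A nonstandard model of $\Sigma_1$ induction\\ without minimal enumeration degrees}

\begin{abstract}
We study the enumeration degrees of arbitrary subsets of a model $\mathcal M$ of $\Sigma_1$ induction, where operators are $\Sigma_1$-definable in $\mathcal M$ and the sets coded in $\mathcal M$ play the role of finite sets. We show that there is a countable nonstandard model of $I\Sigma_1$ with no minimal enumeration degree: in it, every nonzero degree bounds a strictly smaller nonzero degree. In the other direction, every nonstandard model of $I\Sigma_1$ of uncountable cofinality, and every countable nonstandard model of $B\Sigma_2$, has a minimal degree. For nonstandard models whose elements are all $\Sigma_2$-definable from one parameter, there is no minimal degree exactly when the standard cut is $\Sigma_2$-definable.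
\end{abstract}

\section{Introduction}\label{sec:intro}

Enumeration reducibility compares sets by their positive information: $A$ is reducible to $B$ if the finite subsets of $A$ can be listed effectively from the finite subsets of $B$. The words ``finite'' and ``effectively'' have a meaning in every model of a modest fragment of arithmetic. Let $\mathcal M$ be a model of $I\Sigma_1$, the theory of induction for $\Sigma_1$ formulas (recalled in Section~\ref{sec:prelim}). Every $c\in\mathcal M$ has a binary expansion and codes the set of positions of its digits $1$. The sets coded in this way are called \emph{$\mathcal M$-finite}, and we identify them with their codes. Definability is always over $\mathcal M$ and with parameters, unless we say otherwise.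

\begin{definition}\label{def:e}
Let $A,B\subseteq\mathcal M$. We say that $A$ is \emph{enumeration reducible} to $B$, and write $A\le_eB$, if there is a $\Sigma_1$ set $\Phi$ of pairs $\langle K,D\rangle$ of $\mathcal M$-finite sets such that for every $\mathcal M$-finite set $K$,
\[
K\subseteq A\iff\exists D\,\bigl(\langle K,D\rangle\in\Phi\ \wedge\ D\subseteq B\bigr).
\]
We then say that $A\le_eB$ \emph{via} the operator $\Phi$.
\end{definition}

The sets $A$ and $B$ are arbitrary subsets of $\mathcal M$; only the operator is definable. A pair $\langle K,D\rangle\in\Phi$ is an axiom that reads ``if $D\subseteq B$, then $K\subseteq A$''. One obtains a weaker, \emph{pointwise} notion by asking for the equivalence only for singletons $K=\{x\}$. In the standard model the two notions agree, since an axiom for a finite set $K$ can be assembled from axioms for its elements. In a nonstandard model nothing guarantees that axioms chosen for the elements of an $\mathcal M$-finite set combine into one $\mathcal M$-finite object, and Definition~\ref{def:e} is the version for which transitivity is immediate: if $A\le_eB$ via $\Phi$ and $B\le_eC$ via $\Phi'$, then $A\le_eC$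 via the set of $\langle K,D'\rangle$ such that $\langle K,D\rangle\in\Phi$ and $\langle D,D'\rangle\in\Phi'$ for some $D$. Reflexivity is witnessed by the set of all $\langle K,K\rangle$.

The \emph{e-degrees} are the classes $\deg_e(A)$ of the equivalence relation ``$A\le_eB$ and $B\le_eA$'', partially ordered by $\le_e$. There is a least e-degree $0_e$, which consists of the $\Sigma_1$ sets (Lemma~\ref{lem:basic}). An e-degree $\mathbf a>0_e$ is \emph{minimal} if there is no e-degree $\mathbf b$ with $0_e<\mathbf b<\mathbf a$. It is known that a model of $I\Sigma_2$ has a minimal e-degree if and only if it is nonstandard; in particular, the standard model has none. The following question comes from \cite{minimal}, where it is asked whether $\Sigma_1$ induction suffices; the standard model has to be excluded.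

\begin{quote}
\emph{Does every nonstandard model of $I\Sigma_1$ have a minimal e-degree?}
\end{quote}

There is a good reason to guess that it does. A \emph{cut} is a nonempty initial segment of $\mathcal M$ closed under successor, and it is \emph{proper} if it is not all of $\mathcal M$. A nonstandard model has proper cuts, for instance the \emph{standard cut} $\omega$. A proper cut $I$ is not $\Sigma_1$, so its degree is nonzero, and it carries very little positive information: all that an operator can learn is a chain of facts ``$i\in I$''. A set $A\le_eI$ is therefore an increasing union of uniformly $\Sigma_1$ sets $A_i$, $i\in I$. Either the union stabilizes and $A$ is $\Sigma_1$, or new elements keep arriving, and an element of $A$ that is not in $A_u$ testifies that $u\in I$. This suggests $I\le_eA$, so that $\deg_e(I)$ would be minimal. The weak point is that the reduction $I\le_eA$ has to know the testifying elements in advance, and for this they must lie below one bound $z\in\mathcal M$. Such a bound is often available, but not always, and the answer to the question is negative. The property that excludes minimal degrees is the following. A \emph{$\Delta_1$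 function} is a total function with $\Sigma_1$ graph, and a limit $\lim_s$ is said to exist if the value is constant for all $s\ge s_0$, for some $s_0\in\mathcal M$.

\begin{definition}\label{def:enum}
A model $\mathcal M\models I\Sigma_1$ is \emph{$\omega$-enumerable} if there is a $\Delta_1$ function $f\colon\mathcal M^2\to\mathcal M$ such that $f(n)=\lim_sf(n,s)$ exists for every $n\in\omega$ and $\{f(n):n\in\omega\}=\mathcal M$. Nothing is required for $n\notin\omega$. We write $f_s(n)=f(n,s)$.
\end{definition}

Such a model is countable and can approximate, from the inside, a list of all its elements in order type $\omega$. The standard model is $\omega$-enumerable by $f(n,s)=n$.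

\begin{theorem}\label{thm:A}
If $\mathcal M\models I\Sigma_1$ is $\omega$-enumerable, then for every set $A\subseteq\mathcal M$ that is not $\Sigma_1$ there is a set $B$ with $0_e<\deg_e(B)<\deg_e(A)$. So $\mathcal M$ has no minimal e-degree.
\end{theorem}

\begin{theorem}\label{thm:B}
There is a nonstandard $\omega$-enumerable model of $I\Sigma_1$. Hence not every nonstandard model of $I\Sigma_1$ has a minimal e-degree.
\end{theorem}

The next theorem describes models in which the guess above is correct. The \emph{cofinality} $\mathrm{cf}(L)$ of a linear order $L$ without greatest element is the least cardinality of an unbounded subset; it is computed outside the model and is an infinite regular cardinal. For $c\in\mathcal M$, the \emph{bounding property} $\mathrm{Bd}(c)$ says that for every $\Pi_1$ formula $\theta$ with parameters,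
\[
\mathcal M\models\ \forall k<c\,\exists x\,\theta(k,x)\ \to\ \exists z\,\forall k<c\,\exists x<z\,\theta(k,x).
\]

\begin{theorem}\label{thm:C}
Let $\mathcal M\models I\Sigma_1$ be nonstandard.
\begin{itemize}
\item[(1)] If $I$ is a proper cut with $\mathrm{cf}(I)\ne\mathrm{cf}(\mathcal M)$, then $\deg_e(I)$ is minimal. In particular, if $\mathrm{cf}(\mathcal M)>\omega$, then $\deg_e(\omega)$ is minimal.
\item[(2)] If $\mathcal M$ is countable and has no minimal e-degree, then $\omega$ is $\Sigma_2$-definable in $\mathcal M$, and $\mathrm{Bd}(c)$ fails for every nonstandard $c$. In particular, every countable nonstandard model of $B\Sigma_2$ has a minimal e-degree.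
\end{itemize}
\end{theorem}

For one class of models the negative and the positive results meet.

\begin{theorem}\label{thm:D}
Let $\mathcal M\models I\Sigma_1$ be nonstandard, and suppose that every element of $\mathcal M$ is $\Sigma_2$-definable from one fixed $a\in\mathcal M$. The following are equivalent: \emph{(1)} $\mathcal M$ has no minimal e-degree; \emph{(2)} $\omega$ is $\Sigma_2$-definable in $\mathcal M$; \emph{(3)} $\mathcal M$ is $\omega$-enumerable.
\end{theorem}

We prove Theorem~\ref{thm:C} first, in Section~\ref{sec:cuts}, because it shows what a counterexample must look like. Theorems~\ref{thm:A} and~\ref{thm:B}, which alone answer the question, are proved in Sections~\ref{sec:A} and~\ref{sec:B} and do not depend on Section~\ref{sec:cuts}. Theorem~\ref{thm:D} follows in Section~\ref{sec:D}.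

\section{Arithmetic and computation in models of $I\Sigma_1$}\label{sec:prelim}

\subsection*{Fragments of arithmetic}
The language is $\{0,1,+,\cdot,<\}$, and $PA^-$ is the theory of the nonnegative parts of discretely ordered commutative rings. A formula is $\Delta_0$ (also $\Sigma_0$ and $\Pi_0$) if all its quantifiers are bounded by terms; it is $\Sigma_{n+1}$ if it has the form $\exists\bar u\,\theta$ with $\theta\in\Pi_n$, and $\Pi_{n+1}$ if it has the form $\forall\bar u\,\theta$ with $\theta\in\Sigma_n$. A set is $\Delta_1$ if it is both $\Sigma_1$ and $\Pi_1$. The theory $I\Sigma_n$ is $PA^-$ with induction for $\Sigma_n$ formulas, $I\Delta_0=I\Sigma_0$, and $PA$ is the union of all $I\Sigma_n$. \emph{Collection} for $\varphi$ is the statement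
\[
\forall x<a\,\exists u\,\varphi(x,u)\ \to\ \exists b\,\forall x<a\,\exists u<b\,\varphi(x,u),
\]
and $B\Sigma_n$ is $I\Delta_0$ with collection for $\Sigma_n$ formulas. One has $I\Sigma_2\Rightarrow B\Sigma_2\Rightarrow I\Sigma_1\Rightarrow B\Sigma_1$ \cite{HP}. For a substructure $M\subseteq N$ we write $M\prec_{\Sigma_n}N$ if $\Sigma_n$ formulas with parameters in $M$ have the same truth value in $M$ and in $N$.

The word \emph{finite} always has its real meaning, and an induction along the real natural numbers is called \emph{external}. We use the Cantor pairing $\langle x,y\rangle=\frac12(x+y)(x+y+1)+y$, a bijection with $\Delta_0$ graph and $x,y\le\langle x,y\rangle$. We write $z=\langle(z)_0,(z)_1\rangle$ and $\langle x,y,z\rangle=\langle x,\langle y,z\rangle\rangle$. Pairing contracts a block of like quantifiers into one quantifier. We write $[0,i]=\{x:x\le i\}$ and identify a set with its characteristic function.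

From now on $\mathcal M\models I\Sigma_1$. We use the following standard facts \cite{HP}.
\begin{itemize}
\item[(F1)] Collection holds for $\Sigma_1$ formulas. Hence $\Sigma_1$ relations are closed under bounded universal quantification, and $\Pi_1$ relations under bounded existential quantification.
\item[(F2)] Every nonempty $\Sigma_1$ set and every nonempty $\Pi_1$ set has a least element.
\item[(F3)] The function $2^x$ is total, and its graph is $\Delta_0$. So membership ``$x\in c$'' in a coded set is $\Delta_0$, every number codes a set, $x\in c$ implies $x<c$, and every finite subset of $\mathcal M$ is $\mathcal M$-finite.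
\item[(F4)] Every bounded $\Sigma_1$ set is $\mathcal M$-finite.
\item[(F5)] If $G$ is a $\Delta_1$ function, then $F(0)=c$, $F(s+1)=G(s,F(s))$ defines a $\Delta_1$ function $F$.
\item[(F6)] There is a parameter-free $\Delta_0$ formula $U(e,x,u)$ such that for every parameter-free $\Sigma_1$ formula $\varphi(x)$ there is a standard $e$, an \emph{index} of $\varphi$, with $I\Sigma_1\vdash\forall x\,(\varphi(x)\leftrightarrow\exists u\,U(e,x,u))$.
\end{itemize}
Two consequences are used often.
\begin{itemize}
\item[(F7)] \emph{Strong collection.} For $\delta\in\Delta_0$ and $a\in\mathcal M$ there is $b$ such that every $x\le a$ with $\exists u\,\delta(x,u)$ satisfies $\exists u<b\,\delta(x,u)$. Indeed, the set $c$ of such $x$ is $\mathcal M$-finite by (F4), and (F1) applies to the formula $x\in c\to\delta(x,u)$.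
\item[(F8)] \emph{No proper cut is $\Sigma_1$ or $\Pi_1$}, because its complement is nonempty and has no least element, contrary to (F2).
\end{itemize}

A sequence $\beta$ of length $n$ is the $\mathcal M$-finite set $\{\langle i,\beta_i\rangle:i<n\}$; the relations ``$\beta$ is a sequence of length $n$'' and ``$\beta_i=x$'' are $\Delta_0$, and $\beta_i<\beta$. In ``$p\in2^n$'', $2^n$ denotes the $\mathcal M$-finite set of $0$-$1$ sequences of length $n$. An $\mathcal M$-finite set $s$ has a cardinality $|s|\in\mathcal M$, an $\mathcal M$-finite increasing enumeration, and, if nonempty, a least and a greatest element. By (F1) and (F4), $\Delta_1$ relations are closed under bounded quantification and under substitution of $\Delta_1$ functions, and the restriction of a $\Delta_1$ function to $[0,s]$ is an $\mathcal M$-finite sequence. So an operation on $\mathcal M$-finite objects that is described by bounded searches and values of $\Delta_1$ functions is a $\Delta_1$ function, and (F5) allows us to iterate it along all stages $s\in\mathcal M$.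

\subsection*{$\Sigma_1$ sets and operators}
For $e\in\mathcal M$ put
\[
W_e=\{x:\exists u\;U((e)_0,\langle(e)_1,x\rangle,u)\},\qquad W_{e,s}=\{x<s:\exists u<s\;U((e)_0,\langle(e)_1,x\rangle,u)\}.
\]
Every $\Sigma_1$ set is some $W_e$: let $(e)_1$ code the parameters and let $(e)_0$ be an index given by (F6). The sets $W_{e,s}$ are $\mathcal M$-finite, depend on $(e,s)$ in a $\Delta_1$ way, and increase with $s$ to $W_e$. Put
\[
\Psi_e(B)=\{x:\exists K\,(\langle x,K\rangle\in W_e\ \wedge\ K\subseteq B)\}.
\]

\begin{lemma}\label{lem:basic}
If $A\le_eB$, then $A=\Psi_e(B)$ for some $e\in\mathcal M$. The $\Sigma_1$ sets form the least e-degree $0_e$.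
\end{lemma}

\begin{proof}
If $A\le_eB$ via $\Phi$, take $W_e=\{\langle x,D\rangle:\langle\{x\},D\rangle\in\Phi\}$. If moreover $B$ is $\Sigma_1$, then ``$K\subseteq B$'' is $\Sigma_1$ by (F1), so $\Psi_e(B)$ is $\Sigma_1$. Conversely, a $\Sigma_1$ set $A$ is reducible to every set via $\{\langle K,\emptyset\rangle:K\subseteq A\}$, which is $\Sigma_1$ by (F1).
\end{proof}

\subsection*{Limits}
Finitely many convergent quantities are simultaneously constant from some stage on: take the largest of finitely many stages. For $c$ many quantities with $c$ nonstandard this is no longer automatic. If $F$ is $\Delta_1$, then ``$F(k,s)$ converges'' has the form $\exists s_0\,\theta(k,s_0)$ with $\theta\in\Pi_1$, and it is $\mathrm{Bd}(c)$ that provides a common stage for all $k<c$. The basic source of convergence in $I\Sigma_1$ is the following.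

\begin{lemma}\label{lem:min}
Let $(G_s)_{s\ge s_0}$ be a $\Delta_1$ sequence of $\mathcal M$-finite sets that increases with $s$. Either all $G_s$ are empty, or $\min G_s$ is defined and constant from some stage on.
\end{lemma}

\begin{proof}
If the $\Sigma_1$ set $\bigcup_sG_s$ is nonempty, it has a least element $K^*$ by (F2), and $\min G_s=K^*$ as soon as $K^*\in G_s$.
\end{proof}

A set $A$ is \emph{limit computable} if there is a $\Delta_1$ function $\alpha\colon\mathcal M^2\to\{0,1\}$ with $\lim_s\alpha(x,s)=A(x)$ for every $x\in\mathcal M$.

\section{Cuts of minimal degree}\label{sec:cuts}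

\subsection{Sets reducible to a cut}
For a $\Sigma_1$ set $\Phi$ and $i\in\mathcal M$ let
\[
A_i=\{x:\exists\langle K,D\rangle\in\Phi\ (x\in K\ \wedge\ D\subseteq[0,i])\}
\]
be the set that $\Phi$ enumerates when it is told that $[0,i]$ lies in the oracle. The relation $x\in A_i$ is $\Sigma_1$ in $(i,x)$, and $A_i$ increases with $i$. By (F4), for all $c,z$ the \emph{table}
\[
\varrho(c,z)=\{\langle i,x\rangle:i\le c,\ x\le z,\ x\in A_i\}
\]
is $\mathcal M$-finite. With the table as a parameter, membership $x\in A_i$ becomes $\Delta_0$ for $i\le c$ and $x\le z$.

\begin{lemma}\label{lem:union}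
If $I$ is a cut and $A\le_eI$ via $\Phi$, then $A=\bigcup_{i\in I}A_i$.
\end{lemma}

\begin{proof}
If $x\in A$, there is $\langle\{x\},D\rangle\in\Phi$ with $D\subseteq I$. Either $D=\emptyset$ or $\max D\in I$, so $D\subseteq[0,i]$ for some $i\in I$. Conversely, if $i\in I$, $\langle K,D\rangle\in\Phi$ and $D\subseteq[0,i]$, then $D\subseteq I$ and $K\subseteq A$.
\end{proof}

Call an $\mathcal M$-finite set $t$ \emph{separated} (for $\Phi$) if there is $z\in\mathcal M$ such that $(A_v\setminus A_u)\cap[0,z]\ne\emptyset$ for every two consecutive elements $u<v$ of $t$. The point of the single bound $z$ is that it puts all the new elements into one table.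

\begin{lemma}\label{lem:reverse}
Let $I$ be a proper cut and $A\le_eI$ via $\Phi$. If $t$ is separated for $\Phi$ and $t\cap I$ is cofinal in $I$, then $I\le_eA$.
\end{lemma}

\begin{proof}
Let $z$ witness that $t$ is separated. For $u\in t$, $u\ne\max t$, with successor $v$ in $t$, let $x_u$ be the least $x\le z$ in $A_v\setminus A_u$. The map $u\mapsto x_u$ is read off from $\varrho(\max t,z)$, so it is $\mathcal M$-finite, and
\[
\Phi'=\{\langle K,\{x_u\}\rangle:u\in t,\ u\ne\max t,\ K\subseteq[0,u]\}
\]
is $\Sigma_1$. Let $K\subseteq I$ be $\mathcal M$-finite, and choose $u\in t\cap I$ with $K\subseteq[0,u]$. Since $u+1\in I$ and $t\cap I$ is cofinal in $I$, the successor $v$ of $u$ in $t$ exists and lies in $I$. So $x_u\in A_v\subseteq A$ by Lemma~\ref{lem:union}, and $\langle K,\{x_u\}\rangle\in\Phi'$. Conversely, let $\langle K,\{x_u\}\rangle\in\Phi'$ with $K\subseteq[0,u]$ and $x_u\in A$. Then $x_u\in A_i$ for some $i\in I$. As $x_u\notin A_u$, we have $u<i$, so $u\in I$ and $K\subseteq I$.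
\end{proof}

By (F8), $\deg_e(I)>0_e$ for every proper cut $I$. So $\deg_e(I)$ is minimal as soon as every $A\le_eI$ is $\Sigma_1$ or satisfies $I\le_eA$, and the task is to find separated sets cofinal in $I$.

\subsection{Different cofinalities}
The simplest case is $I=\omega$ in a model of uncountable cofinality: countably many new elements, one for each standard $i$ with $A_{i+1}\ne A_i$, have an upper bound in $\mathcal M$. The general case is the same pigeonhole argument.

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
Let $A\le_eI$ via $\Phi$ with $A$ not $\Sigma_1$. Fix $c\notin I$ and put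
\[
S_z=\{i<c:\exists x\le z\ \ x\in A_{i+1}\setminus A_i\},\qquad S=\bigcup_{z\in\mathcal M}S_z.
\]
Each $S_z$ is $\mathcal M$-finite, being read off from $\varrho(c,z)$, and $S_z$ increases with $z$. Each $S_z$ is separated: if $u<v$ are in $S_z$, some $x\le z$ lies in $A_{u+1}\setminus A_u\subseteq A_v\setminus A_u$. By Lemma~\ref{lem:reverse} it suffices to find $z$ with $S_z\cap I$ cofinal in $I$.

First, $S\cap I$ is cofinal in $I$. Let $i\in I$. As $A_i\subseteq A$ is $\Sigma_1$ and $A$ is not, there is $x\in A\setminus A_i$, say $x\in A_{i'}$ with $i'\in I$. The least $j$ with $x\in A_j$ exists by (F2) and satisfies $i<j\le i'$. So $j-1\ge i$, $j-1\in I$, and $j-1\in S_x$.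

Let $\kappa=\mathrm{cf}(I)$ and $\lambda=\mathrm{cf}(\mathcal M)$, and let $(i_\eta)_{\eta<\kappa}$ and $(z_\xi)_{\xi<\lambda}$ be increasing and cofinal in $I$ and $\mathcal M$. For each $\eta<\kappa$ choose $i'_\eta\ge i_\eta$ in $S\cap I$ and $\xi(\eta)<\lambda$ with $i'_\eta\in S_{z_{\xi(\eta)}}$. If $\kappa<\lambda$, the ordinals $\xi(\eta)$ have an upper bound $\xi<\lambda$, and $S_{z_\xi}$ contains all $i'_\eta$. If $\kappa>\lambda$, then, $\kappa$ being regular, one value $\xi$ equals $\xi(\eta)$ for cofinally many $\eta<\kappa$. In both cases $S_{z_\xi}\cap I$ is cofinal in $I$.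

If $\mathrm{cf}(\mathcal M)>\omega$, take $I=\omega$, a proper cut of cofinality $\omega$.
\end{proof}

The hypothesis $\kappa\ne\lambda$ is used only in the last step, and it cannot be dropped: in the countable model of Theorem~\ref{thm:B} no proper cut has minimal degree.

\subsection{Countable models}
In a countable model, $\mathcal M$ and all its cuts have cofinality $\omega$, so part (1) gives nothing. But there are only countably many operators, and we can build a cut that handles them one at a time. The cut is determined by a nested sequence of $\mathcal M$-finite sets $s_0\supseteq s_1\supseteq\cdots$, each cofinal in the cut and reaching beyond it. For the $n$th operator we want $s_{n+1}$ to be either a set along which $A_i$ is constant or a separated set, and we want it to remain large enough to continue. Largeness is measured by an auxiliary cut. Call a proper cut $H$ \emph{suitable} if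
\begin{itemize}
\item[(H1)] $H$ is closed under multiplication,
\item[(H2)] $\mathrm{Bd}(c)$ holds for all $c\in H$, and
\item[(H3)] $H$ is not $\Sigma_2$-definable.
\end{itemize}
An $\mathcal M$-finite set $s$ is \emph{large} if $|s|\notin H$. For $H=\omega$, large means of nonstandard size, and (H1) and (H2) are automatic.

\begin{lemma}\label{lem:dichotomy}
Let $H$ be suitable, $\Phi$ a $\Sigma_1$ set and $s$ large. There is a large $s'\subseteq s$ such that $A_{\min s'}=A_{\max s'}$ or $s'$ is separated for $\Phi$.
\end{lemma}

\begin{proof}
Assume that no large $s'\subseteq s$ has $A_{\min s'}=A_{\max s'}$. For $c\ge1$ let $D(c)$ say that there is a separated $t\subseteq s$ with $|t|=c+1$. We show, using (H1) and (H2), that $D(c)$ holds throughout $H$, and then, using (H3), that it spills over.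

Write $s=\{j_0<\dots<j_r\}$; then $r\notin H$, since $r+1\notin H$. Let $1\le c\in H$ and $q=\lfloor r/c\rfloor$. Then $q\notin H$, for otherwise $r<(q+1)c\in H$ by (H1). For $k<c$ the block $\{j_{kq},\dots,j_{(k+1)q}\}\subseteq s$ has $q+1$ elements and is large, so by assumption there is $x\in A_{j_{(k+1)q}}\setminus A_{j_{kq}}$. Write ``$x\in A_i$'' as $\exists w\,\delta(i,x,w)$ with $\delta\in\Delta_0$. Then for every $k<c$ there is a pair $\langle x,w\rangle$ with $\delta(j_{(k+1)q},x,w)$ and $x\notin A_{j_{kq}}$, which is a $\Pi_1$ condition. By $\mathrm{Bd}(c)$ such pairs can be found below one $z$. So $t=\{j_{kq}:k\le c\}$ is separated, and $|t|=c+1$ because $q\ge1$. This proves $D(c)$.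

The property $D(c)$ is $\Sigma_2$. It holds if and only if there are $t,z,\varrho$ such that $\varrho=\varrho(\max s,z)$, $t\subseteq s$, $|t|=c+1$, and for consecutive $u<v$ in $t$ some $x\le z$ has $\langle v,x\rangle\in\varrho$ and $\langle u,x\rangle\notin\varrho$. Here $\varrho\subseteq\varrho(\max s,z)$ is $\Sigma_1$ by (F1), the reverse inclusion is $\Pi_1$, and the rest is $\Delta_1$.

The $\Sigma_2$ set $\{0\}\cup\{c\ge1:D(c)\}$ contains $H$ and differs from $H$ by (H3). So $D(d)$ holds for some $d\notin H$, and a corresponding $t$ is large and separated.
\end{proof}

\begin{proposition}\label{prop:suitable}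
A countable model of $I\Sigma_1$ with a suitable cut has a minimal e-degree.
\end{proposition}

\begin{proof}
List all $\Sigma_1$ sets as $\Phi^0,\Phi^1,\dots$; this is where countability is used. Let $s_0=[0,d]$ with $d\notin H$. Given a large set $s_n$, the set $s_n\setminus\{\min s_n\}$ is large because $H$ is closed under successor; let $s_{n+1}$ be a large subset of it given by Lemma~\ref{lem:dichotomy} for $\Phi^n$. Then $s_0\supseteq s_1\supseteq\cdots$ and $\min s_n<\min s_{n+1}$. Let
\[
I=\{x:x\le\min s_n\text{ for some }n\}.
\]
Since $\min s_n$ strictly increases, $I$ is a cut. For $m\ge n$ we have $\min s_m<\min s_{m+1}\le\max s_n$, so $\max s_n\notin I$; in particular $I$ is proper. The set $s_n\cap I$ contains all $\min s_m$, $m\ge n$, so it is cofinal in $I$.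

Let $A\le_eI$ via $\Phi^n$, form the sets $A_i$ from $\Phi^n$, and let $s'=s_{n+1}$. As $\min s'\in I$ and $\max s'\notin I$, Lemma~\ref{lem:union} gives $A_{\min s'}\subseteq A\subseteq A_{\max s'}$. If $A_{\min s'}=A_{\max s'}$, then $A=A_{\min s'}$ is $\Sigma_1$. If $s'$ is separated, then $I\le_eA$ by Lemma~\ref{lem:reverse}. So $\deg_e(I)$ is minimal.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
Let $\mathcal M$ be countable and nonstandard. We show that $\mathcal M$ has a suitable cut if $\omega$ is not $\Sigma_2$-definable or $\mathrm{Bd}(h)$ holds for some nonstandard $h$; Proposition~\ref{prop:suitable} then gives the first statement. If $\omega$ is not $\Sigma_2$-definable, then $\omega$ is suitable.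

Suppose $\mathrm{Bd}(h)$ holds with $h$ nonstandard. Then $\mathrm{Bd}(c)$ holds for all $c<h$: apply $\mathrm{Bd}(h)$ to the formula $k<c\to\theta(k,x)$. It remains to find, below $h$, a cut with (H1) and (H3), and we do this by counting. The $\Delta_1$ set $\{e:2^{2^e}\le h\}$ contains $\omega$ and differs from $\omega$ by (F8), so it has a nonstandard element $e$. For a cut $L\subseteq[0,e]$ let
\[
H_L=\{x:x<2^{2^i}\text{ for some }i\in L\}.
\]
If $x,y<2^{2^i}$, then $x+1$ and $xy$ are less than $2^{2^{i+1}}$, so $H_L$ is a cut with (H1). All its elements are less than $2^{2^e}\le h$, so it is proper and has (H2). If $i\in L'\setminus L$, then $2^{2^i}\in H_{L'}\setminus H_L$, so distinct $L$ give distinct $H_L$.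

There are $2^{\aleph_0}$ cuts $L\subseteq[0,e]$. For a dyadic rational $q=k/2^n\in[0,1]$ with $k,n$ standard, let $x_q=\lfloor ke/2^n\rfloor$. Since $\lfloor(k+1)e/2^n\rfloor\ge\lfloor ke/2^n\rfloor+\lfloor e/2^n\rfloor$ and $e\ge2^n$, the map $q\mapsto x_q$ is strictly increasing. For a real $r\in(0,1]$ let $L_r=\{x:x\le x_q\text{ for some }q<r\}\subseteq[0,e]$. This is a cut, since $x\le x_q$ and $q<q'<r$ give $x+1\le x_{q'}$. If $r\le q<r'$, then $x_q\in L_{r'}\setminus L_r$. As $\mathcal M$ has only countably many $\Sigma_2$-definable sets, some $H_{L_r}$ has (H3) and is suitable.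

Finally, $\mathrm{Bd}(c)$ consists of instances of collection for $\Pi_1$ formulas, so $B\Sigma_2$ gives $\mathrm{Bd}(c)$ for all $c$. This proves the second statement.
\end{proof}

Theorem~\ref{thm:C} narrows the search for a counterexample: it has cofinality $\omega$, and if it is countable, it defines its standard cut by a $\Sigma_2$ formula. Section~\ref{sec:B} shows how such a definition of $\omega$ leads to $\omega$-enumerability.

\section{No minimal degree in an $\omega$-enumerable model}\label{sec:A}

Fix $f$ as in Definition~\ref{def:enum} and a set $A$ that is not $\Sigma_1$. By Lemma~\ref{lem:basic} it suffices to build $B\le_eA$ with $B\ne W_e$ and $A\ne\Psi_e(B)$ for all $e\in\mathcal M$; so $A$ will not even be pointwise reducible to $B$.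

These are requirements indexed by the elements of $\mathcal M$. If they are ordered by the order of $\mathcal M$, a requirement with nonstandard index has nonstandardly many predecessors, which may each settle down without settling down simultaneously. The list $f$ reorders the operators, and also the elements of $\mathcal M$, in order type $\omega$, so that each has only finitely many predecessors and the verification can proceed by external induction. The construction itself must take place inside $\mathcal M$, since it has to produce a $\Sigma_1$ operator. It sees only $f_s$ and cannot tell standard from nonstandard positions, so at stage $s$ it treats all positions $n\le s$ alike. The nonstandard positions do no harm, because they come after all standard ones. In a nonstandard model there is no stage $s_0$ at which $f_{s_0}(n)=f(n)$ for all $n\in\omega$: for nonstandard $c$, the $\mathcal M$-finite set $\{f_{s_0}(n):n\le c\}$ would be all of $\mathcal M$. So each standard position has to be followed to its own limit.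

We use two constructions. The first does not look at $A$ at all and has the property that each of the failures $B=W_e$ and $A=\Psi_e(B)$ yields a limit approximation to $A$. The second treats the remaining case, in which such an approximation exists, and uses it.

\subsection{Sets that are not limit computable}\label{sub:case1}

Think of $B$ as made of columns. We define a nondecreasing approximation $h(m,s)$ to a height $h(m)$, and column $m$ of $B$ will be all of $\mathcal M$ if $m\in A$, and the interval $\{y:y<h(m)\}$ if $m\notin A$. As long as $h(m)$ exists, $B$ remembers the bit $A(m)$ at the place $\langle m,h(m)\rangle$, which can be found in the limit. Raising the heights, on the other hand, makes $B$ less informative.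

\begin{example}\label{ex:levels}
Pretend that $f_s=f$, fix one operator $e$, and write $x_n=f(n)$. We want to decide in the limit whether $x_n\in\Psi_e(B)$.

At level $0$, whenever $K$ is the least set seen so far with $\langle x_0,K\rangle\in W_e$, we raise the heights until $K$ lies below them, so that $K\subseteq B$. By Lemma~\ref{lem:min} this stops. Now $x_0\in\Psi_e(B)$ if and only if $W_e$ contains any axiom $\langle x_0,K\rangle$ at all, a $\Sigma_1$ question.

Level $1$ could do the same for $x_1$, but if all levels were allowed to raise column $x_0$, its height might not converge. So level $1$ must leave column $x_0$ alone. That column is described by $h(x_0)$ and the single bit $A(x_0)$, and level $1$ works for both guesses $p(0)\in\{0,1\}$ of this bit. Under the guess $p(0)=1$ every axiom $\langle x_1,K\rangle$ is plausible; under $p(0)=0$ only those in which $\langle x_0,y\rangle\in K$ implies $y<h(x_0)$. For each guess we take the least plausible $K$ and raise the other columns above it. For the correct guess, this $K$ is a subset of $B$, and every $K\subseteq B$ is plausible. So $x_1\in\Psi_e(B)$ if and only if a plausible axiom for the correct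 guess exists. If $A=\Psi_e(B)$, then level $0$ finds $A(x_0)$ in the limit, this selects the correct guess, and level $1$ finds $A(x_1)$ in the limit.
\end{example}

In general, level $n$ respects the columns $f(i)$, $i<n$, makes $2^n$ guesses, and works for the operators $f(j)$, $j\le n$.

\subsubsection*{Construction}
Let $h(m,0)=0$ for all $m$. For $j\le n\le s$ and $p\in2^n$ let $G_s(n,j,p)$ be the set of all $K$ with $\langle f_s(n),K\rangle\in W_{f_s(j),s}$ and
\[
\forall\langle m,y\rangle\in K\ \ \forall i<n\ \ \bigl(f_s(i)=m\ \to\ p(i)=1\ \vee\ y<h(m,s)\bigr).
\]
Such $K$ are less than $s$. Let $K_s(n,j,p)=\min G_s(n,j,p)$ if this set is nonempty. Let $h(m,s+1)$ be the maximum of $h(m,s)$ and all $y+1$ such that $\langle m,y\rangle\in K_s(n,j,p)$ for some $j\le n\le s$ and $p\in2^n$ with $m\notin\{f_s(i):i<n\}$. Here $m,y<s$, so $h(\cdot,s)$ vanishes for $m\ge s$ and is an $\mathcal M$-finite object, and the step uses only bounded searches. By (F5), $h$ is $\Delta_1$, and it is nondecreasing in $s$. Put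
\[
E=\{\langle m,y\rangle:\exists s\ y<h(m,s)\},\qquad B=E\cup\{\langle m,y\rangle:m\in A\}.
\]

\begin{lemma}\label{lem:G}
Let $j\le n\in\omega$, $p\in2^n$, and let $s_0\ge n$ be such that $f_s(i)=f(i)$ for all $i\le n$ and $s\ge s_0$. Then $G_s(n,j,p)$ increases with $s\ge s_0$, and $K_s(n,j,p)$ is either undefined for all $s\ge s_0$ or eventually constant.
\end{lemma}

\begin{proof}
For $s\ge s_0$ the definition of $G_s(n,j,p)$ depends on $s$ only through $W_{f(j),s}$ and $h(m,s)$, which are nondecreasing. Apply Lemma~\ref{lem:min}.
\end{proof}

\begin{lemma}\label{lem:h}
The limit $h(m)=\lim_sh(m,s)$ exists for every $m\in\mathcal M$. So $E=\{\langle m,y\rangle:y<h(m)\}$.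
\end{lemma}

\begin{proof}
Let $m=f(n)$ with $n\in\omega$, and take $s_0$ as in Lemma~\ref{lem:G}. For $s\ge s_0$, a triple $(n',j,p)$ with $n'>n$, standard or not, has $m=f_s(n)\in\{f_s(i):i<n'\}$ and does not raise $h(m,\cdot)$. There are finitely many triples with $n'\le n$. By Lemma~\ref{lem:G} there is $s_1\ge s_0$ from which on each of their sets $K_s(n',j,p)$ is constant or undefined. Then $h(m,s)$ is constant for $s>s_1$.
\end{proof}

\begin{lemma}\label{lem:BleA1}
$B\le_eA$.
\end{lemma}

\begin{proof}
Let $\Phi$ be the set of $\langle K,D\rangle$ such that every $\langle m,y\rangle\in K$ has $\langle m,y\rangle\in E$ or $m\in D$. It is $\Sigma_1$ by (F1). If $\langle K,D\rangle\in\Phi$ and $D\subseteq A$, then $K\subseteq B$. Conversely, let $K\subseteq B$ be $\mathcal M$-finite. By (F4), $K\cap E$ is $\mathcal M$-finite, hence so are $K\setminus E$ and $D=\{m:\exists y\ \langle m,y\rangle\in K\setminus E\}$. Then $D\subseteq A$ and $\langle K,D\rangle\in\Phi$.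
\end{proof}

\begin{lemma}\label{lem:notSigma1}
If $B$ is $\Sigma_1$, then $A$ is limit computable.
\end{lemma}

\begin{proof}
Let $B=W_e$. Since $\langle m,h(m)\rangle\notin E$, we have $m\in A$ if and only if $\langle m,h(m)\rangle\in W_e$. So $\alpha(m,s)=W_{e,s}(\langle m,h(m,s)\rangle)$ converges to $A(m)$.
\end{proof}

\begin{lemma}\label{lem:AnotleB1}
If $A=\Psi_e(B)$ for some $e$, then $A$ is limit computable.
\end{lemma}

\begin{proof}
Let $e=f(j_0)$ with $j_0\in\omega$. For $n\in\omega$ let $p_n\in2^n$ be the correct guess, $p_n(i)=A(f(i))$; it is finite, so it lies in $\mathcal M$. We first show that for $j_0\le n\in\omega$,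
\begin{equation}\label{eq:star}
f(n)\in A\iff G_s(n,j_0,p_n)\ne\emptyset\text{ for all large }s,
\end{equation}
where, by Lemma~\ref{lem:G}, the failure of the right side means that $G_s(n,j_0,p_n)=\emptyset$ for all large $s$.

Let $f(n)\in A$, and take $K\subseteq B$ with $\langle f(n),K\rangle\in W_e$. Let $s$ be so large that $f_s(i)=f(i)$ for $i\le n$, $h(f(i),s)=h(f(i))$ for $i<n$, and $\langle f(n),K\rangle\in W_{e,s}$. If $\langle m,y\rangle\in K$ and $m=f(i)$ with $i<n$, then $m\in A$ and $p_n(i)=1$, or else $y<h(m)=h(m,s)$. So $K\in G_s(n,j_0,p_n)$.

Conversely, let the right side hold. By Lemma~\ref{lem:G}, $K_s(n,j_0,p_n)$ is eventually a constant $K^*$, and $\langle f(n),K^*\rangle\in W_e$. Let $\langle m,y\rangle\in K^*$ and let $s$ be large. If $m\notin\{f(i):i<n\}$, the construction makes $y<h(m,s+1)$. If $m=f(i)$ with $i<n$, then $p_n(i)=1$ and $m\in A$, or $y<h(m,s)$. In each case $\langle m,y\rangle\in B$. So $K^*\subseteq B$ and $f(n)\in\Psi_e(B)=A$.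

Now we approximate the correct guesses. Let $p^s$ be the sequence of length $\max(j_0,s+1)$ with $p^s(i)=p_{j_0}(i)$ for $i<j_0$ and, recursively for $j_0\le i\le s$, $p^s(i)=1$ if and only if $G_s(i,j_0,p^s{\upharpoonright}i)\ne\emptyset$. The map $s\mapsto p^s$ is $\Delta_1$. We have $\lim_sp^s(i)=A(f(i))$ for all $i\in\omega$, by external induction: this is true by definition for $i<j_0$, and if it holds below $i\ge j_0$, then $p^s{\upharpoonright}i=p_i$ for all large $s$ and \eqref{eq:star} applies with $n=i$.

Let $\alpha(x,s)=p^s(n)$ for the least $n\le s$ with $f_s(n)=x$, and $\alpha(x,s)=0$ if there is none. Given $x$, let $n\in\omega$ be least with $f(n)=x$. For all large $s$ we have $f_s(i)=f(i)$ for $i\le n$, so $\alpha(x,s)=p^s(n)$, which converges to $A(x)$.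
\end{proof}

If $A$ is not limit computable, Lemmas~\ref{lem:BleA1}--\ref{lem:AnotleB1} give $0_e<\deg_e(B)<\deg_e(A)$.

\subsection{Limit computable sets: the strategies}\label{sub:case2}

Now let $A$ be limit computable via $\alpha$, and write $\alpha_s(x)=\alpha(x,s)$. The approximation converges at each point, but it need not converge simultaneously on an $\mathcal M$-finite set. What we can approximate is the first place, in the list $f$, where $A$ differs from a given $\Sigma_1$ set, because this place is standard.

\begin{lemma}\label{lem:first}
Let $(X_s)_{s\ge s_0}$ be a $\Delta_1$ sequence of $\mathcal M$-finite sets that increases with $s$, with union $X$. There is a least $k^*\in\omega$ with $X(f(k^*))\ne A(f(k^*))$. Put $x^*=f(k^*)$. For all large $s$, the least $k\le s$ with $X_s(f_s(k))\ne\alpha_s(f_s(k))$ is $k^*$, and $f_s(k^*)=x^*$, $X_s(x^*)=X(x^*)$, $\alpha_s(x^*)=A(x^*)$.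
\end{lemma}

\begin{proof}
The set $X$ is $\Sigma_1$, so $X\ne A$, and $k^*$ exists because $f$ maps $\omega$ onto $\mathcal M$. The finitely many quantities $f_s(i)$, $X_s(f(i))$, $\alpha_s(f(i))$ for $i\le k^*$ converge to $f(i)$, $X(f(i))$, $A(f(i))$.
\end{proof}

Every number is a triple $z=\langle y,D,t\rangle$; we call $y$ its \emph{row}, the $\mathcal M$-finite set $D=D_z$ its \emph{condition}, and $t$ its \emph{tag}. We build $\Sigma_1$ sets $V$ and $E$ and put
\[
B=E\cup\{z\in V:D_z\subseteq A\}.
\]
So putting $z$ into $V$ makes $z\in B$ conditional on $D_z\subseteq A$, and putting $z$ into $E$ makes it unconditional.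

\begin{lemma}\label{lem:BleA2}
For all $\Sigma_1$ sets $V$ and $E$, $B\le_eA$.
\end{lemma}

\begin{proof}
Let $\Phi$ be the set of $\langle K,D\rangle$ such that every $z\in K$ has $z\in E$, or $z\in V$ and $D_z\subseteq D$. It is $\Sigma_1$ by (F1). If $\langle K,D\rangle\in\Phi$ and $D\subseteq A$, then $K\subseteq B$. If $K\subseteq B$ is $\mathcal M$-finite, then so is $K\setminus E$ by (F4), and $D=\bigcup_{z\in K\setminus E}D_z$ is an $\mathcal M$-finite subset of $A$ with $\langle K,D\rangle\in\Phi$.
\end{proof}

It remains to meet, for $n\in\omega$, the requirements
\[
P_n\colon\ W_{f(n)}\ne B,\qquad\qquad R_n\colon\ A\ne\Psi_{f(n)}(B),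
\]
with priority order $P_0,R_0,P_1,R_1,\dots$. They suffice because $f$ maps $\omega$ onto $\mathcal M$. Each strategy builds a $\Sigma_1$ set that would equal $A$ if the strategy never won, and wins at the first disagreement.

\medskip\noindent\emph{One requirement $A\ne\Psi_e(B)$ in isolation.} Let $S=\{x:\exists K\ \langle x,K\rangle\in W_e\}$, a $\Sigma_1$ set that contains $\Psi_e(B)$ whatever $B$ is. Let $x$ be the first disagreement of $S$ with $A$. If $x\in A\setminus S$, there is nothing to do. If $x\in S\setminus A$, put the least $K$ with $\langle x,K\rangle\in W_e$ into $E$; then $x\in\Psi_e(B)\setminus A$.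

\medskip\noindent\emph{One requirement $W_e\ne B$ in isolation.} We treat $W_e$ as a source of information about $A$ and build a set $C$ of elements believed to be in $A$, starting from $C=\emptyset$. If the first disagreement of $C$ with the approximation is an element $m\notin C$, we put a new \emph{probe} $w$ with $D_w=C\cup\{m\}$ into $V$, keep it out of $E$, and wait for it to enter $W_e$. If $W_e=B$ and $C\subseteq A$, then $w$ enters $W_e$ exactly if $m\in A$. When $w$ enters $W_e$, we add $m$ to $C$ and keep $w$ as the \emph{certificate} $v$ for the new $C$. In the limit the first disagreement $m$ stabilizes. If $m\in C\setminus A$, the certificate is in $W_e$ but not in $B$. If $m\in A\setminus C$, the last probe never enters $W_e$; it is in $B$ unless $C\not\subseteq A$, and then the certificate wins again.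

\medskip\noindent\emph{Why the condition is $C\cup\{m\}$.} One could instead use probes with condition $\{m\}$ and keep one certificate for each element of $C$. But $C$ may have nonstandard size by the time the strategy settles. A requirement $R$ of lower priority must keep the protected set $Q$ of certificates and probes out of $E$, so it has to guess $Q\cap B$. With one certificate per element, $Q\cap B$ mirrors $C\cap A$ and need not be $\mathcal M$-finite (consider $A=\omega$ and $C=[0,c]$), and nonstandardly many guesses need not settle simultaneously. With cumulative conditions, one certificate vouches for all of $C$, each $P_j$ protects at most two triples, and $R_n$ makes finitely many guesses.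

Each $P_j$ works in its own row. Besides the two current triples, its future probes must be kept out of $E$ as well. So lower-priority requirements may put into $E$ only those elements of the row that are already in $V$, which costs them nothing since the other elements of the row are not in $B$, and a new probe gets the current stage as its tag, so that it is not yet in $V$.

\subsection{Limit computable sets: construction and verification}

Let $E_s$ and $V_s$ be the sets enumerated before stage $s$, with $E_0=V_0=\emptyset$. The strategies $P_n$, $R_n$ exist for all $n\in\mathcal M$, and those with $n\le s$ take part in stage $s$.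

\medskip\noindent\emph{State of $P_n$.} It consists of an index $e_n$, a row $y_n$, an $\mathcal M$-finite set $C_n$, a certificate $v_n$, and a probe $w_n$ with a number $m_n$; certificate and probe may be undefined. To \emph{initialize} $P_n$ at stage $s$ means to set $e_n=f_s(n)$ and $C_n=\emptyset$, to make $v_n,w_n$ undefined, and to set $y_n=\langle n,t\rangle$ with $t$ the least number greater than all elements currently in $E\cup V$. Since $z\ge y_n\ge t$ for all $z$ in row $y_n$, this row then contains no element of $E\cup V$.

\medskip\noindent\emph{$P_n$ at stage $s$.} Let $k\le s$ be least with $C_n(f_s(k))\ne\alpha_s(f_s(k))$. If $k$ exists and $m=f_s(k)\notin C_n$, then $m$ is the \emph{target} of $P_n$; otherwise there is no target. $P_n$ \emph{requires attention} in the following three cases, with the action stated.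
\begin{itemize}
\item[(a)] $e_n\ne f_s(n)$. Initialize $P_n$.
\item[(b)] Not (a), there is a target $m$, $w_n$ is defined, $m_n=m$, and $w_n\in W_{e_n,s}$. Set $v_n:=w_n$ and $C_n:=C_n\cup\{m\}$, and make $w_n$ undefined.
\item[(c)] Not (a), there is a target $m$, and $w_n$ is undefined or $m_n\ne m$. Set $w_n:=\langle y_n,C_n\cup\{m\},s\rangle$ and $m_n:=m$, and put $w_n$ into $V$.
\end{itemize}

\medskip\noindent\emph{$R_n$ at stage $s$.} Let $e=f_s(n)$ and let $Q=Q_{n,s}$ be the set of all defined $v_j,w_j$ with $j\le n$. For $p\subseteq Q$, call $K$ \emph{$p$-allowed} if every $z\in K$ that lies in a row $y_j$, $j\le n$, satisfies $z\in V_s$ and $(z\in Q\to z\in p)$. Let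
\[
S^p_s=\{x:\langle x,K\rangle\in W_{e,s}\text{ for some $p$-allowed }K\}.
\]
Let $k\le s$ be least with $S^p_s(f_s(k))\ne\alpha_s(f_s(k))$. Suppose $k$ exists and $x=f_s(k)\in S^p_s$, and let $K$ be the least $p$-allowed set with $\langle x,K\rangle\in W_{e,s}$. If $K\setminus Q\not\subseteq E_s$, then $R_n$ \emph{requires attention through $p$}. Its action, for the least such $p$, is to put $K\setminus Q$ into $E$.

\medskip\noindent\emph{Stage $s$.} Initialize $P_s$. Then the strategy of highest priority with index at most $s$ that requires attention, if there is one, acts. If a strategy has acted, initialize all $P_{n'}$, $n'\le s$, of lower priority.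

\medskip
The states of the $P_n$, $n<s$, together with $E_s$ and $V_s$ form one $\mathcal M$-finite object. The next one is computed from it, from $s$ and from the values $f_s(i)$, $\alpha_s(f_s(i))$, $i\le s$, by bounded searches: the elements of $W_{e,s}$ are less than $s$, and the codes of the subsets of $Q$ are at most the code of $Q$. By (F5) the construction is $\Delta_1$, so $E=\bigcup_sE_s$ and $V=\bigcup_sV_s$ are $\Sigma_1$, and $\Delta_1$ properties of the stages can be proved by induction in $\mathcal M$.

\begin{lemma}\label{lem:inv}
At the end of each stage $s$, all elements of $V$ have tags at most $s$, and for every $n\le s$: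
\begin{itemize}
\item[(I1)] every element of $E$ in row $y_n$ is in $V$ and differs from $v_n$ and $w_n$;
\item[(I2)] $v_n$ and $w_n$, where defined, lie in $V$ and in row $y_n$;
\item[(I3)] if $v_n$ is defined, then $v_n\in W_{e_n,s}$ and $D_{v_n}=C_n$; otherwise $C_n=\emptyset$;
\item[(I4)] if $w_n$ is defined, then $D_{w_n}=C_n\cup\{m_n\}$.
\end{itemize}
\end{lemma}

\begin{proof}
The statement is $\Delta_1$ in $s$, and we use induction on $s$. Elements enter $V$ only through (c), with the current stage as tag. Conditions (I1)--(I4) hold for $P_n$ just after an initialization, because row $y_n$ is then disjoint from $E\cup V$. So they hold for all $n\le s$ before the action of stage $s$, and they persist if nothing acts. Fix $n\le s$ and consider the acting strategy.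

If it is $P_{n'}$ or $R_{n'}$ with $n'<n$, or $P_n$ through (a), then $P_n$ is initialized. If it is $P_{n'}$ with $n'>n$, then $E$ and the state of $P_n$ are unchanged. If it is $P_n$ through (b), the new $v_n$ is the old $w_n$, which is in $V$, in row $y_n$, outside $E$, and in $W_{e_n,s}$, and its condition is the new $C_n$ by (I4). If it is $P_n$ through (c), the new $w_n$ has tag $s$, while all elements of $V_s$ have smaller tags; so $w_n\notin V_s$, and $w_n\notin E_s$ by (I1); the other conditions hold by the definition of $w_n$. If it is $R_{n'}$ with $n'\ge n$, the set put into $E$ is $K\setminus Q_{n',s}$ with $K$ $p$-allowed for some $p$, so its elements in row $y_n$ lie in $V_s$ and differ from $v_n,w_n\in Q_{n',s}$.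
\end{proof}

\begin{lemma}\label{lem:main}
For each $n\in\omega$ there is a stage after which $P_n$ and $R_n$ never act, and both requirements are met.
\end{lemma}

\begin{proof}
We use external induction on $n$. Let $e=f(n)$, and let $s_0>n$ be a stage from which on no $P_j$ or $R_j$ with $j<n$ acts and $f_s(n)=e$. From $s_0$ on, none of these strategies requires attention, so $P_n$ acts whenever it requires attention, and it is initialized only through (a), which happens at most once. Let $s_1\ge s_0$ be a stage from which on $e_n=e$ and $P_n$ is not initialized.

\medskip\noindent\emph{The requirement $P_n$.} Let $C_{n,s}$ be the value of $C_n$ at the beginning of stage $s$. It increases with $s\ge s_1$; let $C_\infty$ be the union. Lemma~\ref{lem:first} gives an element $m^*$ with $C_\infty(m^*)\ne A(m^*)$ and a stage $s_2\ge s_1$ from which on $P_n$ finds the disagreement at $m^*$ and $C_{n,s}(m^*)=C_\infty(m^*)$.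

Suppose $m^*\in C_\infty\setminus A$. From $s_2$ on $P_n$ has no target and never acts, so its state is constant, with $C_n=C_\infty\ni m^*$. By (I3), $v=v_n$ is defined, $v\in W_e$ and $D_v=C_\infty\not\subseteq A$. By (I1) at all later stages, $v\notin E$. So $v\in W_e\setminus B$.

Suppose $m^*\in A\setminus C_\infty$. From $s_2$ on the target is $m^*$. Case (b) never applies, since it would put $m^*$ into $C_\infty$. Case (c) applies at most once, because afterwards $w_n$ stays defined with $m_n=m^*$. So the state is eventually constant, with values $C_n=C$ and $w_n=w$, where $D_w=C\cup\{m^*\}$ by (I4), $w\in V\setminus E$ by (I1) and (I2), and $w\notin W_e$ because (b) never applies. If $D_w\subseteq A$, then $w\in B\setminus W_e$. Otherwise $C\not\subseteq A$, as $m^*\in A$; then $C\ne\emptyset$, and by (I1) and (I3) the certificate $v=v_n$ is defined, $v\in W_e$, $v\notin E$ and $D_v=C\not\subseteq A$, so $v\in W_e\setminus B$.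

\medskip\noindent\emph{$R_n$ stops acting.} Let $s_3\ge s_1$ be a stage from which on no $P_j$, $j\le n$, and no $R_j$, $j<n$, acts. From $s_3$ on, $R_n$ acts whenever it requires attention, and the rows $y_j$, $j\le n$, and the set $Q=Q_{n,s}$ are constant. An element of row $y_j$ can enter $V$ only through an action of $P_j$, since rows of different strategies have different first components. So the part of $V_s$ in the rows $y_j$, $j\le n$, is constant too, and ``$p$-allowed'' no longer depends on $s$. As $|Q|\le2(n+1)$, there are finitely many $p\subseteq Q$. For each of them, $S^p_s$ increases with $s\ge s_3$ to the set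
\[
S^p=\{x:\langle x,K\rangle\in W_e\text{ for some $p$-allowed }K\}.
\]
Lemma~\ref{lem:first} gives $x^p$ with $S^p(x^p)\ne A(x^p)$ such that at all large stages $R_n$ finds the disagreement for $p$ at $x^p$, with $S^p_s(x^p)=S^p(x^p)$. If $x^p\in A\setminus S^p$, then $R_n$ does not require attention through $p$ at large stages. If $x^p\in S^p\setminus A$, then by Lemma~\ref{lem:min} the least $p$-allowed $K$ with $\langle x^p,K\rangle\in W_{e,s}$ is eventually a constant $K^p$. Take a stage beyond which all this has settled for all $p$. Afterwards $R_n$ acts at most once through each $p$, since the action makes $K^p\setminus Q\subseteq E$. So $R_n$ stops acting, and since it then no longer requires attention, $K^p\setminus Q\subseteq E$ whenever $x^p\in S^p\setminus A$.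

\medskip\noindent\emph{$R_n$ is met.} Let $p=Q\cap B$, which is finite and hence one of the guesses considered. Every $\mathcal M$-finite $K\subseteq B$ is $p$-allowed: if $z\in K$ lies in a row $y_j$, $j\le n$, then $z\in V$, by (I1) if $z\in E$ and by the definition of $B$ otherwise, and $z\in Q$ implies $z\in p$. Therefore $\Psi_e(B)\subseteq S^p$. If $x^p\in A\setminus S^p$, then $x^p\in A\setminus\Psi_e(B)$. If $x^p\in S^p\setminus A$, then $K^p\setminus Q\subseteq E\subseteq B$, and $K^p\cap Q\subseteq p\subseteq B$ because the elements of $Q$ lie in the rows $y_j$ by (I2) and $K^p$ is $p$-allowed. So $K^p\subseteq B$ and $x^p\in\Psi_e(B)\setminus A$.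
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $A$ is not limit computable, use the set $B$ of Section~\ref{sub:case1}. If $A$ is limit computable, then by Lemmas~\ref{lem:BleA2} and~\ref{lem:main} the set $B$ just constructed satisfies $B\le_eA$, $B\ne W_e$ and $A\ne\Psi_e(B)$ for all $e$. By Lemma~\ref{lem:basic}, $0_e<\deg_e(B)<\deg_e(A)$.
\end{proof}

\section{A nonstandard $\omega$-enumerable model}\label{sec:B}

We first show that two definability properties imply $\omega$-enumerability, and then build a model that has both. An element $x$ is \emph{$\Sigma_2$-definable from $a$} if it is the unique solution of a $\Sigma_2$ formula whose only parameter is $a$.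

\subsection{From definability to enumerability}
If every element is $\Sigma_2$-definable from $a$, then the standard indices of the defining formulas list $\mathcal M$ in order type $\omega$. To approximate the element $x$ with $\exists y\,\chi(x,y,a)$, $\chi\in\Pi_1$, one follows the least pair $z=\langle x,y\rangle$ that has not yet been refuted. The difficulty is that the approximation must converge for \emph{every} standard index, and for a formula without solutions the least unrefuted $z$ grows without bound. We therefore search only below a bound $g(j)$, where the bounds $g(j)$, $j\in\omega$, can be approximated and are cofinal in $\mathcal M$. A $\Sigma_2$ definition of $\omega$ supplies such bounds, because its witnesses cannot be bounded.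

\begin{lemma}\label{lem:enum}
Let $\mathcal M\models I\Sigma_1$ be nonstandard. Suppose that every element is $\Sigma_2$-definable from a fixed $a$ and that $\omega$ is $\Sigma_2$-definable. Then $\mathcal M$ is $\omega$-enumerable.
\end{lemma}

\begin{proof}
Let $\omega=\{n:\exists x\,\theta(n,x)\}$ with $\theta(n,x)=\forall u\,\theta_0(n,x,u)$ and $\theta_0\in\Delta_0$ with parameters.

\medskip\noindent\emph{The bounds.} For $n\in\omega$ let $g(n)$ be the least $z$ with $\forall i\le n\,\exists x\le z\,\theta(i,x)$. Such $z$ exist because only finitely many witnesses are needed, and there is a least one because the condition is $\Pi_1$ by (F1). For all $n,s\in\mathcal M$ let $g(n,s)$ be the least $z\le s$ with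
\begin{equation}\label{eq:g}
\forall i\le n\ \exists x\le z\ \forall u<s\ \theta_0(i,x,u),
\end{equation}
and $g(n,s)=s$ if there is none. This is a $\Delta_1$ function. Let $n\in\omega$. The number $z=g(n)$ satisfies \eqref{eq:g} for every $s$. By (F7) there is $s^*$ such that every pair $i\le n$, $x<g(n)$ with $\neg\theta(i,x)$ has $\neg\theta_0(i,x,u)$ for some $u<s^*$. If $z<g(n)$, some $i\le n$ has $\neg\theta(i,x)$ for all $x\le z$, so $z$ fails \eqref{eq:g} for $s\ge s^*$. Hence $g(n,s)=g(n)$ for $s\ge\max(s^*,g(n))$.

The values $g(n)$, $n\in\omega$, are cofinal in $\mathcal M$. If all were at most $z$, then $\omega=\{n:\exists x\le z\,\theta(n,x)\}$ would be a $\Pi_1$ proper cut, contrary to (F8). This is where we use that $\mathcal M$ is nonstandard.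

\medskip\noindent\emph{The list.} Call $z$ \emph{$k$-refuted by $s$} if $U(k,\langle z,a\rangle,u)$ for some $u<s$, and \emph{$k$-true} if it is never $k$-refuted. Let $f(\langle k,j\rangle,s)=(z)_0$ for the least $z\le g(j,s)$ that is not $k$-refuted by $s$, and $0$ if there is none. This is a $\Delta_1$ function. Every standard $n$ is $\langle k,j\rangle$ with $k,j$ standard. For large $s$ we have $g(j,s)=g(j)$, and by (F7) every $z\le g(j)$ that is not $k$-true is $k$-refuted by $s$. So $f(\langle k,j\rangle,s)$ converges to $(z)_0$ for the least $k$-true $z\le g(j)$, or to $0$ if there is none.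

Let $x\in\mathcal M$ be the unique solution of $\exists y\,\chi(x,y,a)$ with $\chi\in\Pi_1$. Apply (F6) to the $\Sigma_1$ formula in the variable $\langle z,b\rangle$ that says $\neg\chi((z)_0,(z)_1,b)$, and let $k\in\omega$ be its index. Then $z$ is $k$-true if and only if $\chi((z)_0,(z)_1,a)$. So $k$-true numbers exist, and all have $(z)_0=x$. Choose $j\in\omega$ with $g(j)$ at least one of them. Then $f(\langle k,j\rangle)=x$.
\end{proof}

\subsection{A model that defines its standard cut}
In a model $N$ of $PA$ the standard cut is not definable. We cut $N$ off after $\omega$ iterations of a function that grows fast enough to bound the witnesses of all $\Sigma_1$ facts about smaller numbers. The resulting initial segment is $\Sigma_1$-elementary in $N$, so it inherits $\Sigma_1$ induction, and in it the function can be iterated exactly a standard number of times.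

\begin{lemma}\label{lem:M1}
There are a model $M_1\models I\Sigma_1$, a nonstandard $a\in M_1$ and a $\Sigma_2$ formula $\sigma(n)$ with only parameter $a$ that defines $\omega$ in $M_1$.
\end{lemma}

\begin{proof}
Let $N\models PA$ be nonstandard and $a\in N$ nonstandard. Let $T(e,x,w)$ be the $\Delta_0$ formula $U(e,\langle x,(w)_0\rangle,(w)_1)$. Given a parameter-free $\Delta_0$ formula $\theta(x,u)$, let $e$ be an index of $\theta$ as a formula in the variable $\langle x,u\rangle$. Then in $N$,
\begin{equation}\label{eq:T}
\exists u\,\theta(x,u)\to\exists w\,T(e,x,w)\qquad\text{and}\qquad T(e,x,w)\to\exists u\le w\ \theta(x,u).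
\end{equation}
So a bound on a $T$-witness bounds a witness for $\theta$ itself. Let $\rho(x,y)$ be the $\Pi_1$ formula
\[
y\ge2^x\ \wedge\ \forall\langle e,v\rangle\le x\ \forall w\,\bigl(T(e,v,w)\to\exists w'<y\ T(e,v,w')\bigr).
\]
By (F7), $N\models\forall x\,\exists y\,\rho(x,y)$. Also, $\rho(x,y)$ and $x'\le x$ imply $\rho(x',y)$. Let $b_0=a$, let $b_{i+1}$ be the least $y\in N$ with $N\models\rho(b_i,y)$ for $i\in\omega$, and put
\[
M_1=\{x\in N:x<b_i\text{ for some }i\in\omega\}.
\]
Since $b_i<2^{b_i}\le b_{i+1}$, all $b_i$ are in $M_1$.

\medskip\noindent\emph{$M_1\prec_{\Sigma_1}N$.} The initial segment $M_1$ is closed under $2^x$, and under $+$ and $\cdot$ because $b_i+b_i\le b_i^2\le2^{b_i}\le b_{i+1}$ for the nonstandard numbers $b_i$. Hence it is closed under pairing, and $\Delta_0$ formulas are absolute between $M_1$ and $N$, as bounded quantifiers range over the same elements. So $\Sigma_1$ truth goes up from $M_1$ to $N$. For the other direction, code parameters and witnesses by pairing, and let $N\models\exists u\,\theta(x,u)$ with $x\in M_1$ and $\theta\in\Delta_0$. Take $e$ as in \eqref{eq:T} and $i$ with $\langle e,x\rangle\le b_i$. By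 $\rho(b_i,b_{i+1})$ some $w'<b_{i+1}$ has $T(e,x,w')$, so some $u\le w'$ has $\theta(x,u)$, and $u\in M_1$.

\medskip\noindent\emph{$M_1\models I\Sigma_1$.} The axioms of $PA^-$ are universal except for $x<y\to\exists z\,(x+z=y)$, whose witness is at most $y$; so they hold in $M_1$. Let $\varphi$ be $\Sigma_1$ with parameters in $M_1$, and suppose it fails in $M_1$, hence in $N$, at some $d_0\in M_1$. The least failure $d$ in $N$ satisfies $d\le d_0$, so $d\in M_1$, and by elementarity $\varphi$ fails in $M_1$ at $d$ and holds in $M_1$ below $d$. So either $\varphi(0)$ fails or the induction step from $d-1$ to $d$ fails.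

\medskip\noindent\emph{Defining $\omega$.} Let $\sigma(n)$ say that there is a sequence $\beta$ of length $n+1$ with $\beta_0=a$ and $\forall i<n\ \rho(\beta_i,\beta_{i+1})$. This is $\Sigma_2$, since the matrix is equivalent to a $\Pi_1$ formula by moving $\forall w$ to the front. For $n\in\omega$, the sequence $(b_0,\dots,b_n)$ lies in $M_1$ by closure under pairing, $2^x$ and $+$, and it witnesses $\sigma(n)$ in $M_1$ because $\Pi_1$ formulas are absolute between $M_1$ and $N$. Conversely, suppose $\beta\in M_1$ witnesses $\sigma(n)$ in $M_1$ with $n$ nonstandard. Then $\beta_i\ge b_i$ for all $i\in\omega$, by external induction: $\beta_0=b_0$, and if $\beta_i\ge b_i$, then $N\models\rho(\beta_i,\beta_{i+1})$ by absoluteness, so $N\models\rho(b_i,\beta_{i+1})$ and $b_{i+1}\le\beta_{i+1}$ by minimality. Hence $\beta>\beta_i\ge b_i$ for all $i\in\omega$, which contradicts $\beta\in M_1$.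
\end{proof}

\subsection{The $\Sigma_2$-definable elements}
It remains to make every element definable without losing $I\Sigma_1$ or the definition of $\omega$. The $\Sigma_2$-definable elements are at the right level: the least solution of a $\Pi_1$ condition is $\Sigma_2$-definable by (F1), and this is what $\Sigma_2$-elementarity requires.

\begin{lemma}\label{lem:hull}
Let $M_1\models I\Sigma_1$ and $a\in M_1$, and let $\mathcal M$ be the set of elements that are $\Sigma_2$-definable from $a$ in $M_1$. Then $a\in\mathcal M\prec_{\Sigma_2}M_1$, $\mathcal M\models I\Sigma_1$, and every element of $\mathcal M$ is $\Sigma_2$-definable from $a$ in $\mathcal M$.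
\end{lemma}

\begin{proof}
The formula $x=a$ shows that $a\in\mathcal M$. The key is the following closure property.

\medskip\noindent\emph{Closure. If $\bar x\in\mathcal M$, $\theta\in\Pi_1$ has no further parameters and $M_1\models\exists u\,\theta(u,\bar x)$, then $M_1\models\theta(u,\bar x)$ for some $u\in\mathcal M$.} Work in $M_1$. Let $x_i$ be the unique solution of $\exists y_i\,\chi_i(x_i,y_i,a)$ with $\chi_i\in\Pi_1$. Let $\Xi(z)=\forall w\,\Xi_0(z,w)$, $\Xi_0\in\Delta_0$, be the $\Pi_1$ formula with parameter $a$ which says that $z=\langle u,\bar x',\bar y\rangle$ with $\theta(u,\bar x')$ and $\chi_i(x'_i,y_i,a)$ for all $i$. It has a solution, hence a least solution $z$ by (F2), and by (F1) this $z$ is the unique solution of the $\Sigma_2$ formula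
\[
\exists c\,\bigl[\,\Xi(z)\ \wedge\ \forall z'<z\ \exists w<c\ \neg\Xi_0(z',w)\,\bigr].
\]
Quantifying $z$ existentially gives a $\Sigma_2$ definition of $u=(z)_0$, so $u\in\mathcal M$. By uniqueness $\bar x'=\bar x$, so $\theta(u,\bar x)$.

Applied to the graphs of these operations, Closure shows that $\mathcal M$ contains $0,1$ and is closed under $+$, $\cdot$, pairing and unpairing. So $\mathcal M$ is a substructure, and Closure extends to tuples $\bar u$.

\medskip\noindent\emph{$\mathcal M\prec_{\Sigma_2}M_1$.} For $\Delta_0$ formulas use induction on complexity; in the step $\exists u\le t\,\delta$, a witness in $M_1$ can be replaced by one in $\mathcal M$ by Closure for the formula $u\le t\wedge\delta$. For a $\Sigma_1$ formula $\exists\bar u\,\delta$, truth goes up from $\mathcal M$ to $M_1$ by absoluteness of $\delta$, and down by Closure and absoluteness of $\delta$. Hence $\Pi_1$ formulas are absolute, and the same two arguments apply to $\exists\bar u\,\theta$ with $\theta\in\Pi_1$.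

\medskip\noindent\emph{$\mathcal M\models I\Sigma_1$.} The axioms of $PA^-$ are $\Pi_2$, so they hold in $\mathcal M$. Let $\varphi(x)=\exists u\,\varphi_0(x,u)$ with $\varphi_0\in\Delta_0$ and parameters in $\mathcal M$, and suppose $\varphi$ fails somewhere in $\mathcal M$, hence in $M_1$. Let $d$ be the least failure in $M_1$. By (F1) there is $c\in M_1$ with $\neg\varphi(d)\wedge\forall x<d\,\exists u<c\,\varphi_0(x,u)$. This is a $\Pi_1$ condition on $(d,c)$, and no other value of $d$ can satisfy it, so $d\in\mathcal M$ by Closure. By elementarity $\varphi$ fails in $\mathcal M$ at $d$ and holds in $\mathcal M$ below $d$, so $\varphi$ is not a counterexample to induction in $\mathcal M$.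

\medskip
Finally, if the $\Sigma_2$ formula $\psi(x,a)$ defines $x$ in $M_1$, then it holds of $x$ in $\mathcal M$, and every solution in $\mathcal M$ is a solution in $M_1$ and so equals $x$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Take $M_1$, $a$, $\sigma$ from Lemma~\ref{lem:M1} and $\mathcal M$ from Lemma~\ref{lem:hull}. Then $\mathcal M\models I\Sigma_1$ is nonstandard, since $a\in\mathcal M$, and $\sigma$ defines $\omega$ in $\mathcal M$ by $\Sigma_2$-elementarity. By Lemma~\ref{lem:enum}, $\mathcal M$ is $\omega$-enumerable, and by Theorem~\ref{thm:A} it has no minimal e-degree.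
\end{proof}

\section{Pointwise definable models and the remaining cases}\label{sec:D}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
The implication (2)$\Rightarrow$(3) is Lemma~\ref{lem:enum}, and (3)$\Rightarrow$(1) is Theorem~\ref{thm:A}. For (1)$\Rightarrow$(2), the model is countable, since each element has its own defining formula with parameter $a$, and Theorem~\ref{thm:C}(2) applies.
\end{proof}

\begin{remark}
For countable nonstandard models, $B\Sigma_2$ suffices for a minimal e-degree and $I\Sigma_1$ does not. In particular, the model of Theorem~\ref{thm:B}, being countable, fails $B\Sigma_2$. By Slaman's theorem that $B\Sigma_2$ is equivalent to $\Delta_2$ induction (quoted in \cite{minimal} over $PA^-$, and standardly stated over $I\Delta_0+\exp$), it also fails $\Delta_2$ induction.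
\end{remark}

\begin{remark}
The existence of a minimal e-degree is not determined by the first-order theory of the model. Let $\mathcal M'$ be an $\aleph_1$-saturated elementary extension of the model of Theorem~\ref{thm:B}. For any countably many $c_n\in\mathcal M'$ the type $\{x>c_n:n\in\omega\}$ is finitely satisfiable and hence realized, so $\mathrm{cf}(\mathcal M')>\omega$, and $\mathcal M'$ has a minimal e-degree by Theorem~\ref{thm:C}(1).
\end{remark}

\begin{remark}
Two kinds of models are not settled here: uncountable models of $B\Sigma_2+\neg I\Sigma_2$ of cofinality $\omega$ in which every proper cut has cofinality $\omega$, and models of $I\Sigma_1+\neg B\Sigma_2$ covered neither by Theorem~\ref{thm:A} nor by Theorem~\ref{thm:C}.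
\end{remark}

\begin{thebibliography}{9}

\bibitem{HP}
H\'ajek and Pudl\'ak, \emph{Metamathematics of First-Order Arithmetic}, Chapter~I.

\bibitem{minimal}
\emph{The minimal e-degree problem in fragments of Peano arithmetic}, \texttt{https://core.ac.uk/download/pdf/82827520.pdf}.

\end{thebibliography}
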